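# Alternating quotients of amalgamated products of finite groups

## 1. The group $C_3*(C_3\times C_3)$ maps onto every $A_n$ with $n\ge 3$

Throughout, groups act from the left, and in a product of permutations the rightmost factor is applied first. For a finite set $U$, $\mathrm{Alt}(U)$ is the group of even permutations of $U$; we also regard it as a group of permutations of any larger set, fixing all points outside $U$. The support $\mathrm{supp}\,t$ of a permutation $t$ is the set of points it moves.

The free product $C_3*(C_3\times C_3)$ is generated by $x,y,z$ subject to $x^3=y^3=z^3=1$ and $yz=zy$. A homomorphism to $S_n$ is therefore a choice of three permutations satisfying these relations.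

**Proposition 1.1.** For every $n\ge 3$ the group $A_n$ is a quotient of $C_3*(C_3\times C_3)$.

The proof needs three lemmas about 3-cycles, which will serve again in the general case.

**Lemma 1.2.** Suppose a permutation group contains $\mathrm{Alt}(U)$ with $U$ finite and $|U|\ge 3$, and a 3-cycle $t$ whose support meets $U$ but is not contained in $U$. Then it contains $\mathrm{Alt}(U\cup\mathrm{supp}\,t)$.

*Proof.* First case: exactly one point of $\mathrm{supp}\,t$ lies outside $U$. The group $\langle \mathrm{Alt}(U),t\rangle$ is transitive on the $|U|+1$ points of $U\cup\mathrm{supp}\,t$, because $\mathrm{Alt}(U)$ is transitive on $U$ and $t$ moves the new point into $U$ in one or two steps. The stabilizer of the new point contains $\mathrm{Alt}(U)$. So the order is at least $(|U|+1)\cdot|U|!/2=(|U|+1)!/2$. As all its elements are even, it is $\mathrm{Alt}(U\cup\mathrm{supp}\,t)$.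

Second case: $t=(\alpha\,\beta\,\gamma)$ with $\alpha\in U$ and $\beta,\gamma\notin U$. Conjugating $t$ by an element of $\mathrm{Alt}(U)$ that moves $\alpha$ gives $t'=(\alpha'\,\beta\,\gamma)$ with $\alpha'\in U\setminus\{\alpha\}$. Apply the first case to the set $\mathrm{supp}\,t$, for which $\mathrm{Alt}(\mathrm{supp}\,t)=\langle t\rangle$, and to the 3-cycle $t'$. The group contains $\mathrm{Alt}\{\alpha,\alpha',\beta,\gamma\}$, hence $(\alpha\,\alpha'\,\beta)$ and $(\alpha\,\alpha'\,\gamma)$. Now apply the first case to $U$ and $(\alpha\,\alpha'\,\beta)$, and then to $U\cup\{\beta\}$ and $(\alpha\,\alpha'\,\gamma)$. $\square$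

**Definition.** Let $R$ be a permutation group on a set $X$, finite or infinite. Write $\alpha\approx\beta$ if $\alpha=\beta$ or some 3-cycle in $R$ has both $\alpha$ and $\beta$ in its support.

**Lemma 1.3.** The relation $\approx$ is an $R$-invariant equivalence relation.

*Proof.* It is reflexive and symmetric, and it is invariant because a conjugate of a 3-cycle is a 3-cycle. For transitivity let $\alpha,\beta,\gamma$ be distinct, let $t_1\in R$ be a 3-cycle moving $\alpha,\beta$, and let $t_2\in R$ be a 3-cycle moving $\beta,\gamma$. If $\gamma\in\mathrm{supp}\,t_1$, then $t_1$ shows $\alpha\approx\gamma$. Otherwise Lemma 1.2, with $U=\mathrm{supp}\,t_1$ and $t=t_2$, shows that $R$ contains $\mathrm{Alt}(\mathrm{supp}\,t_1\cup\mathrm{supp}\,t_2)$, in particular $(\alpha\,\beta\,\gamma)$. $\square$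

**Lemma 1.4.** Let $R$ be a permutation group on a finite set $X$ with $|X|\ge2$.

1. If $\approx$ relates all pairs of points, then $R\ge \mathrm{Alt}(X)$.
2. Suppose $R$ is transitive and generated by a set $S$, and there is a point $z$ with $sz\approx z$ for all $s\in S$. Then $\approx$ relates all pairs of points.

*Proof.* (1) Since $|X|\ge 2$, $R$ contains a 3-cycle. Let $U$ be a maximal subset with $|U|\ge3$ and $\mathrm{Alt}(U)\le R$. If $U\ne X$, choose $\alpha\in U$ and $\beta\notin U$. Some 3-cycle in $R$ moves both, and Lemma 1.2 contradicts maximality.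

(2) The set $\{g\in R: gz\approx z\}$ is a subgroup: if $gz\approx z$ and $g'z\approx z$, then $gg'z\approx gz\approx z$ and $z=g^{-1}gz\approx g^{-1}z$ by invariance. It contains $S$, so it is $R$. By transitivity every point is $\approx z$. $\square$

*Proof of Proposition 1.1.* We lay overlapping 3-cycles in a chain. If $n=2m+1$ with $m\ge 1$, let $t_i=(2i-1,\,2i,\,2i+1)$ for $1\le i\le m$. If $n=2m$ with $m\ge2$, let $t_1=(1,2,3)$ and $t_i=(2i-2,\,2i-1,\,2i)$ for $2\le i\le m$; so $t_2=(2,3,4)$, $t_3=(4,5,6)$, and so on. In both cases the supports cover $\{1,\dots,n\}$, consecutive supports meet, and $t_i,t_j$ have disjoint supports when $|i-j|\ge2$. Put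
$$y=t_1,\qquad x=\prod_{i\text{ even}}t_i,\qquad z=\prod_{i\ge3\text{ odd}}t_i .$$
Then $x^3=y^3=z^3=1$ and $yz=zy$, so we have a homomorphism with image $R=\langle x,y,z\rangle$. All elements of $R$ are even, and $R$ is transitive because consecutive supports meet. The point $1$ lies only in $\mathrm{supp}\,t_1$, so $x$ and $z$ fix it. Also $y\cdot 1=2\approx1$, because $y$ itself is a 3-cycle. By Lemma 1.4, $R\ge A_n$, so $R=A_n$. $\square$

The argument used four things: an element acting as a 3-cycle; a base point $z$ with $sz\approx z$ for every generator $s$; transitivity; and evenness, which was free. What changes when the two factors are arbitrary finite groups, possibly sharing a subgroup?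

## 2. Amalgams of arbitrary finite groups: the theorem, and where the chain construction breaks

**Definition.** Let $V,E$ be groups with a common subgroup $A=V\cap E$. The *free product with amalgamation* $G=V*_AE$ is the group generated by $V$ and $E$ in which the two copies of $A$ are identified and no other relations are imposed. Homomorphisms $V\to L$ and $E\to L$ that agree on $A$ extend uniquely to $G\to L$.

It is standard that $V$ and $E$ embed in $G$ and that $V\cap E=A$ there. By the universal property, an action of $G$ on a set is the same as an action of $V$ and an action of $E$ on that set that agree on $A$.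

For $A=1$ this is the free product. Two examples with $A\ne1$: $V=C_6$, $E=C_4$, $A=C_2$; and $V=S_3$, $E=C_2\times C_2$, $A=\langle(1\,2)\rangle$ of order 2.

The slides "Local actions in arc-transitive graphs" (https://conferences.famnit.upr.si/event/4/material/slides/2.pdf) contain the following conjecture of Džambić and Jones, re-worded: if $V$ and $E$ are any two finite groups with a common subgroup $A$ with $|V:A|\ge3$ and $|E:A|\ge2$, then all but finitely many alternating groups $A_n$ occur as homomorphic images of $V*_AE$. We shall prove that it is true.

**Theorem 1.** Let $V,E$ be finite groups, $A=V\cap E$ a common subgroup, $|V:A|\ge 3$, $|E:A|\ge 2$, and $G=V*_AE$. Then $A_n$ is a quotient of $G$ for all but finitely many $n$.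

Let $K$ be the largest subgroup of $A$ that is normal in both $V$ and $E$. It is normal in $G$, since $V$ and $E$ generate $G$. In the example $(C_6,C_4,C_2)$ we have $K=A$ and $G/K=C_3*C_2$. In the example $(S_3,C_2\times C_2,C_2)$ we have $K=1$, since $A$ is not normal in $S_3$.

**Theorem 1′.** For every homomorphism $\varepsilon:G/K\to\{\pm1\}$ there is $n_0$ such that for all $n\ge n_0$ there is a homomorphism $\varphi:G\to S_n$ with $\varphi(G)\ge A_n$ and $\mathrm{sgn}\circ\varphi=\varepsilon$ (with $\varepsilon$ regarded as a character of $G$).

The hypotheses in Theorem 1′ are those of Theorem 1. For $\varepsilon=1$ the image is exactly $A_n$, so Theorem 1′ implies Theorem 1.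

**Small degrees for $C_3*C_2$.** Let $V=\langle v\rangle$ have order 3 and $E=\langle e\rangle$ order 2. For $n=3$ take $v=(1\,2\,3)$, $e=1$. For $n=4$ take $v=(1\,2\,3)$, $e=(1\,2)(3\,4)$: the group is transitive and even, $v$ is a 3-cycle, $v1=2\approx1$ and $e1=2\approx1$, so Lemma 1.4 gives $A_4$. For $n=5$ take $v=(1\,3\,5)$, $e=(1\,2)(3\,4)$: the group is transitive and even, so all $\approx$-classes have the same size. That size divides $5$ and is at least $|\{1,3,5\}|=3$, so it is 5, and we get $A_5$.

**Where imitation stops.** The examples so far have an element of $V\cup E$ acting as a 3-cycle. In general this is impossible for large $n$. If $3\nmid|V||E|$, no element of $V\cup E$ has an image of order 3. Even for $C_3*C_2$, suppose $v$ acts as a single 3-cycle on $n$ points and the action is transitive. Consider the graph whose vertices are the $V$-orbits and the $E$-orbits and whose edges are the $n$ points, each joining its two orbits. It is connected and has $n-2$ vertices of the first kind and at least $n/2$ of the second, so $n\ge (n-2)+n/2-1$, that is $n\le 6$. The 3-cycles must come from longer words.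

**A second attempt.** There is a good source of words moving few points. Suppose $F\trianglelefteq G$ has finite index and $\lambda:F\to\mathbb Z$ is onto. Let $W_k=G/\lambda^{-1}(k\mathbb Z)$, a transitive $G$-set of size $|G:F|\,k$. The subgroup $[F,F]$ is normal in $G$ and lies in $\lambda^{-1}(k\mathbb Z)$, so it acts trivially on $W_k$. If we modify the action at a number of points bounded independently of $k$, then each element of $[F,F]$ moves a bounded number of points. To obtain alternating groups from this we would want the modified action to be primitive, for every large $k$. Before the modification it is far from primitive: for each divisor $k'$ of $k$ the fibers of $W_k\to W_{k'}$ form an invariant partition, with parts of size $k/k'$. We would have to destroy all invariant partitions by a change at boundedly many points, while the parts may grow with $k$. In a finite set "far from the change" has no clear meaning, and this is where the direct attempt stops.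

**The way past.** All the $W_k$ are quotients of one infinite $G$-set $W=G/\ker\lambda$, and in $W$ one can go to infinity, away from the change. We modify the action on $W$ and prove that the new action is primitive. That produces 3-cycles on the infinite set. A 3-cycle given by a fixed word involves only a finite piece of the infinite set, so the same word is a 3-cycle on the modified $W_k$ for all large $k$. By Lemma 1.4 we need only finitely many such words, one for each $s\in V\cup E$, together with transitivity in finite degree. Primitivity in finite degree is never proved directly.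

## 3. Reduction to trivial core, and the tree

**Textbook facts used.**

- *Bass–Serre theory.* For $G=V*_AE$ let $T$ be the graph with vertex set $G/V\sqcup G/E$ and edge set $G/A$, where $gA$ joins $gV$ and $gE$. Then $T$ is a tree, on which $G$ acts preserving the two vertex types, hence without inversions. A group acting freely and without inversions on a tree is free; a finite group acting without inversions on a tree fixes a vertex. If $F$ acts freely on $T$, then $T\to F\backslash T$ is a universal covering and $F\cong\pi_1(F\backslash T)$.
- *Residual finiteness.* A group is residually finite if every nontrivial element lies outside some normal subgroup of finite index. Free groups are residually finite.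
- *Dietzmann's lemma.* A finite conjugation-invariant set of torsion elements generates a finite subgroup.
- *Minkowski's lemma.* $\ker(GL_d(\mathbb Z)\to GL_d(\mathbb Z/r))$ is torsion-free for every prime $r\ge3$.
- *B. H. Neumann's lemma.* A group is not a finite union of cosets of subgroups of infinite index.
- *König's lemma.* An infinite connected locally finite graph contains an infinite geodesic ray from any vertex.

**Reduction.** The purpose is to remove $K$. We have $G/K=(V/K)*_{A/K}(E/K)$ with the same indices. A subgroup $L/K$ of $A/K$ normal in $V/K$ and in $E/K$ comes from $L\le A$ normal in $V$ and $E$, so $L\le K$. Hence the core for $G/K$ is trivial, and a homomorphism $G/K\to S_n$ as in Theorem 1′ can be composed with $G\to G/K$. **From now on $K=1$**, until the proof of Theorem 1′ is complete. Put $S=(V\cup E)\setminus\{1\}$ and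
$$\delta=\tfrac1{|A|}-\tfrac1{|V|}-\tfrac1{|E|}=\tfrac1{|A|}\Bigl(1-\tfrac1{|V:A|}-\tfrac1{|E:A|}\Bigr).$$
The bracket is at least $1-\frac13-\frac12$, so $\delta>0$. In $T$ the vertex $gV$ has degree $|V:A|$ and $gE$ has degree $|E:A|$; all degrees are at least 2.

**Lemma 3.1.** $G$ has no nontrivial finite normal subgroup.

*Proof.* Let $L$ be a finite normal subgroup. It fixes a vertex $o$, and, being normal, fixes all vertices of the orbit $Go$, which is the set of all vertices of one type. Any edge has one endpoint of the other type; that endpoint has degree at least 2 and all its neighbors lie in $Go$. So the edge lies on a path of length 2 with both ends in $Go$, and $L$ fixes the edge. Hence $L$ fixes all edges, in particular the edge $A$, so $L\le A$. As $L$ is normal in $V$ and $E$, $L\le K=1$. $\square$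

**Lemma 3.2.** $G$ has a free, finitely generated subgroup $F_0$ of finite index, normal in $G$, with $F_0\cap V=F_0\cap E=1$. Moreover $G$ is residually finite.

*Proof.* Let $V$ act on $|E|$ disjoint copies of $V$ by left multiplication, and $E$ on $|V|$ copies of $E$. Both sets have $|V||E|$ elements, and $A$ acts freely on both, so we can identify them $A$-equivariantly. The two actions then agree on $A$ and give a homomorphism from $G$ to a finite symmetric group, injective on $V$ and on $E$. Its kernel $F_0$ is normal of finite index and meets all conjugates of $V$ and $E$ trivially. These are the vertex stabilizers in $T$, so $F_0$ acts freely on $T$ and is free. It is finitely generated, being of finite index in the finitely generated group $G$. Since $F_0$ is residually finite and of finite index, so is $G$. $\square$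

**Lemma 3.3.** Every $1\ne v\in V\cup E$ has infinitely many conjugates in $G$.

*Proof.* Otherwise these finitely many torsion elements would generate, by Dietzmann's lemma, a nontrivial finite normal subgroup, contrary to Lemma 3.1. $\square$

## 4. The graph of a $G$-set, and twisting an action

**Definition.** For a $G$-set $X$, let $\Gamma(X)$ be the graph whose vertices are the $V$-orbits and the $E$-orbits in $X$ and whose edges are the $A$-orbits, where $Ax$ joins $Vx$ and $Ex$.

It is connected if and only if $X$ is transitive, since $V$ and $E$ generate $G$. For $X=G/H$ the maps $HgA\mapsto Ag^{-1}H$, $HgV\mapsto Vg^{-1}H$, $HgE\mapsto Eg^{-1}H$ are bijections respecting incidence, so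
$$H\backslash T\cong\Gamma(G/H).\tag{4.1}$$

**Definition.** A point of a $G$-set (or of an $A$-set) is *$A$-regular* if its stabilizer in $A$ is trivial.

For example, if $A=\langle(1\,2)\rangle$ acts on $\{1,2,3\}$, the points $1,2$ are $A$-regular and $3$ is not. If $x,y$ are $A$-regular, then $ax\mapsto ay$ is a well-defined bijection $Ax\to Ay$ commuting with $A$.

**Definition.** Let $X$ be a $G$-set with action $\cdot$, and $c$ a permutation of $X$ with $c^2=1$ commuting with the action of $A$. The *twisted action* $*$ is
$$v*x=v\cdot x\ (v\in V),\qquad e*x=c\bigl(e\cdot(cx)\bigr)\ (e\in E).$$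

For $a\in A$ the second formula gives $c(a\cdot cx)=a\cdot ccx=a\cdot x$, so the two actions agree on $A$ and define an action of $G$ on the set $X$.

**Lemma 4.2.** The graph of $(X,*)$ is isomorphic to the graph $\Gamma'$ whose vertices are the original $V$-orbits and $E$-orbits, and in which each $A$-orbit $Ax$ is an edge joining $Vx$ to $E\cdot cx$.

*Proof.* The $V$- and $A$-orbits for $*$ are the original ones, and $E*x=c(E\cdot cx)$. Identify $c(E\cdot y)$ with $E\cdot y$. $\square$

So an edge $Ax$ on which $c$ is the identity stays in place, and if $c$ swaps $Ax$ with $Ay$, then these two edges exchange their $E$-ends.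

**Example.** Let $G=C_3*C_2$ act on $\{1,2,3\}\sqcup\{1',2',3'\}$ by $v=(1\,2\,3)(1'\,2'\,3')$, $e=(1\,2)(1'\,2')$. With $c=(1\,1')$ the new action of $e$ is $(1'\,2)(1\,2')$, and the action becomes transitive. With $c=(3\,3')$ the action of $e$ does not change and the set does not become connected. In the graph on $\{1,2,3\}$ the edge $3$ is a bridge: it is the only edge at the vertex $\{3\}$. The edge $1$ is not a bridge. We shall have to avoid such edges.

## 5. A finite quotient acting on homology without $\pm1$

The next choice is the finite-index subgroup $F$ on which $\lambda$ will be defined. By residual finiteness and Lemma 3.3, choose $F\trianglelefteq G$ of finite index, $F\le F_0$, such that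

- (F1) every $1\ne v\in V\cup E$ has more than $3/\delta$ conjugates in $Q:=G/F$;
- (F2) $F$ contains no nontrivial element of the form $s'^{-1}as$ with $a\in A$, $s,s'\in S\cup\{1\}$.

Both are possible because only finitely many nontrivial elements have to be kept out of $F$. For (F1) take, for each $v$, more than $3/\delta$ distinct conjugates of $v$ in $G$ and exclude the quotients $u^{-1}u'$ of distinct ones. In particular $s\notin F$ for $s\in S$. As $F\le F_0$, $F$ acts freely on $T$, and $V,E$ embed in $Q$. Put
$$M=|Q|,\qquad \Theta=F\backslash T .$$

$\Theta$ is a finite connected bipartite graph, possibly with multiple edges. Since $F$ acts freely on $T$, degrees do not change in passing to $\Theta$, so all degrees are at least 2. $Q$ acts on $\Theta$, transitively on edges, preserving vertex types and hence the orientation of edges from $V$-type to $E$-type. As $Q$-sets, the edges are $Q/A$ and the vertices $Q/V\sqcup Q/E$. So $F\cong\pi_1(\Theta)$ is free of rank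
$$d=1+\tfrac M{|A|}-\tfrac M{|V|}-\tfrac M{|E|}=1+M\delta .$$
Here $M\delta$ is an integer because $|A|,|V|,|E|$ divide $M$, and it is positive. So $d\ge2$.

**Homology as a $Q$-module.** We need $F^{ab}$ together with the conjugation action of $Q$. Fix a vertex $o$ of $T$ and send $f\in F$ to the class in $H_1(\Theta;\mathbb Z)$ of the image of the path $[o,fo]$. This induces the usual isomorphism $F^{ab}\cong H_1(\Theta;\mathbb Z)$. It does not depend on $o$: the chains $[o,fo]$ and $[o,o']+[o',fo']-f[o,o']$ in the tree $T$ have the same boundary, so they are equal, and in $\Theta$ the first and last terms cancel. Since $g[o,fo]=[go,(gfg^{-1})go]$, the isomorphism is $Q$-equivariant for the conjugation action on $F^{ab}$.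

**Lemma 5.1.** No $1\ne q\in Q$ acts as $+1$ or as $-1$ on $H_1(\Theta;\mathbb Q)$.

*Proof.* Since $Q$ preserves the orientation, there is an exact sequence of $Q$-modules
$$0\to H_1(\Theta;\mathbb Q)\to\mathbb Q[Q/A]\to\mathbb Q[Q/V]\oplus\mathbb Q[Q/E]\to\mathbb Q\to0 .$$
So the character of $H_1$ is $\chi(q)=1+\pi_A(q)-\pi_V(q)-\pi_E(q)$, where $\pi_B(q)$ is the number of fixed points of $q$ on $Q/B$. If $q\ne1$ acts as $\pm1$, then $|\chi(q)|=d=1+\delta M$, so
$$\pi_A(q)+\pi_V(q)+\pi_E(q)\ge\delta M>0 .$$
In particular $q$ has a fixed point, so it is conjugate to a nontrivial element of $V\cup E$. Counting the $g$ with $g^{-1}qg\in B$,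
$$\pi_B(q)=\frac{|C_Q(q)|\,|q^Q\cap B|}{|B|}\le|C_Q(q)|=\frac M{|q^Q|}.$$
Hence $\delta M\le 3M/|q^Q|$, that is, $|q^Q|\le3/\delta$, contradicting (F1). $\square$

**Example: (F1) is not decoration.** Let $G=C_3*C_2$ and let $F$ be the kernel of the natural map to $C_6$. Then $\delta=\frac16$, $M=6$, $d=2$, and $\Theta$ has two vertices of $V$-type, three of $E$-type and six edges. The element $e\in Q=C_6$ fixes no edge and no $V$-vertex, and all three $E$-vertices, so $\chi(e)=1-3=-2$. As $e^2=1$ and $d=2$, $e$ acts as $-1$. Here (F1) fails, since conjugacy classes in $C_6$ have one element.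

## 6. The infinite $G$-set $W$ and its columns

**No bridges.** We first make sure that edges of $\Theta$ can be removed. A *circuit* is a closed walk of positive length without repeated edges or vertices; length 2 with two different edges is allowed. All degrees in the finite graph $\Theta$ are at least 2, so $\Theta$ contains a circuit, and by edge-transitivity every edge lies in a circuit. So for every edge $e$ the graph $\Theta-e$ is connected, and $H_1(\Theta-e;\mathbb Q)\subset H_1(\Theta;\mathbb Q)$ has dimension $d-1\ge1$.

**Choice of $\lambda$.** Let $G$ act on $\mathrm{Hom}(F,\mathbb Q)=\mathrm{Hom}(H_1(\Theta;\mathbb Z),\mathbb Q)$ by $(g\lambda)(f)=\lambda(g^{-1}fg)$. Here $F$ acts trivially, so this is an action of $Q$. By Lemma 5.1, for $q\ne1$ the subspaces $\{\lambda:q\lambda=\lambda\}$ and $\{\lambda:q\lambda=-\lambda\}$ are proper. So are the annihilators of the nonzero subspaces $H_1(\Theta-e;\mathbb Q)$. A $\mathbb Q$-vector space is not a union of finitely many proper subspaces, so some $\lambda$ avoids them all. Its image is a nonzero finitely generated subgroup of $\mathbb Q$, hence infinite cyclic. After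 rescaling we have a **surjective** $\lambda:F\to\mathbb Z$ with

- (λ1) $q\lambda\ne\pm\lambda$ for all $1\ne q\in Q$;
- (λ2) for every edge $e$ of $\Theta$, $\lambda$ is nonzero on $H_1(\Theta-e;\mathbb Z)$.

**The set $W$.** Let $H=\ker\lambda$, $W=G/H$, and $x_0=H\in W$. Choose $f_1\in F$ with $\lambda(f_1)=1$ and put $\tau(gH)=gf_1H$. This is well defined because $H\trianglelefteq F$. The map $\tau$ is a permutation of $W$ commuting with $G$; $gf_1^jH=gH$ only for $j=0$, so $\langle\tau\rangle\cong\mathbb Z$ acts freely; and $W/\langle\tau\rangle=G/F$ has $M$ elements, because $F=H\langle f_1\rangle$. Thus $W$ consists of $M$ columns, each a copy of $\mathbb Z$, and $\tau$ shifts each column by one.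

For $x=gH$ put $\lambda_x=g\lambda:F\to\mathbb Z$. It is surjective and depends only on $gF$, that is, only on the column of $x$. For $f\in F$ we have $f\cdot gH=g(g^{-1}fg)H=gf_1^{\lambda(g^{-1}fg)}H$. So
$$f\cdot x=\tau^{\lambda_x(f)}x\qquad(f\in F,\ x\in W).\tag{6.1}$$
So $F$ translates each column, and $[F,F]$ acts trivially on $W$.

**Lemma 6.2.** If $x,y\in W$ lie in different columns, then $\lambda_x,\lambda_y$ are linearly independent, and $(\lambda_x,\lambda_y)(F)$ has finite index in $\mathbb Z^2$.

*Proof.* Write $x=gH$, $y=g'H$ with $gF\ne g'F$. By (λ1), $g\lambda\ne\pm g'\lambda$. If $\lambda_x=r\lambda_y$ with $r\in\mathbb Q$, then $\mathbb Z=r\mathbb Z$ and $r=\pm1$, a contradiction; and neither form is zero. So they are independent, and the image in $\mathbb Z^2$ has rank 2. $\square$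

In the example at the end of Section 5 every $\lambda$ satisfies $e\lambda=-\lambda$, so the columns of $x_0$ and $ex_0$ could only be translated in opposite directions by equal amounts. Lemma 6.2 is exactly what fails there.

**Freeness.** Point stabilizers in $W$ are conjugates of $H$ and lie in $F$, so $V,E,A$ act freely on $W$. Further, let $B\in\{V,E,A\}$, $b\in B$ and $bx=\tau^jx$ with $x=gH$. Then $g^{-1}bg\in F$, so $b\in F\cap B=1$, and then $j=0$. Hence $\langle\tau\rangle$ acts freely on the vertices and on the edges of $\Gamma(W)\cong H\backslash T$. The quotient is $\Gamma(G/F)\cong\Theta$, and $\Gamma(W)\to\Theta$ is a covering.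

**Lemma 6.3.** A closed walk in $\Theta$ with homology class $h$ lifts, from any vertex $\xi$ of $\Gamma(W)$ above its starting point, to a walk from $\xi$ to $\tau^{-\lambda(h)}\xi$.

*Proof.* Lift further to $T$, starting at a vertex $o$ above $\xi$. The lift ends at $fo$ for some $f\in F$, and in $H_1$ the class of the walk is that of the image of $[o,fo]$, so $\lambda(f)=\lambda(h)$. In $H\backslash T$ the lift goes from $Ho$ to $Hfo=Hf_1^{\lambda(f)}o$, since $f\in Hf_1^{\lambda(f)}$. Under (4.1), left multiplication by $f_1$ on $H\backslash T$ corresponds to $\tau^{-1}$, because $Hf_1gV\mapsto Vg^{-1}f_1^{-1}H=\tau^{-1}(Vg^{-1}H)$, and similarly for $E$. $\square$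

**Lemma 6.4.** Every edge $\epsilon$ of $\Gamma(W)$ lies on a closed walk of $\Gamma(W)$ traversing $\epsilon$ exactly once.

*Proof.* Let $\bar\epsilon$ be its image in $\Theta$, let $\gamma$ be a circuit of $\Theta$ beginning with $\bar\epsilon$, and let $\alpha=\lambda(\gamma)$. If $\alpha=0$, lift $\gamma$ so that it starts with $\epsilon$. The lift is closed by Lemma 6.3, and it traverses $\epsilon$ once because $\gamma$ traverses $\bar\epsilon$ once.

Let $\alpha\ne0$. The graph $\Theta-\bar\epsilon$ is connected, so its closed walks based at the starting point of $\gamma$ represent all of $H_1(\Theta-\bar\epsilon;\mathbb Z)$. By (λ2) one of them, $\eta$, has $\beta=\lambda(\eta)\ne0$. Lift $\gamma^{|\beta|}\eta^{\pm|\alpha|}$ starting with $\epsilon$, with the sign chosen so that $|\beta|\alpha\pm|\alpha|\beta=0$. The lift is closed. The lifts of $\bar\epsilon$ it traverses are $\tau^{-i\alpha}\epsilon$ for $0\le i<|\beta|$, each once, and these are distinct. So $\epsilon$ (the case $i=0$) is traversed exactly once. $\square$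

**Index of an edge.** We need to measure how far apart edges are. Choose representatives $e_1,\dots,e_r$ of the $\langle\tau\rangle$-orbits of edges of $\Gamma(W)$, including all edges $Asx_0$ with $s\in S\cup\{1\}$. This is possible if two such edges are equal or in different $\langle\tau\rangle$-orbits. Suppose $\tau^jAs'x_0=Asx_0$. Then $asx_0=\tau^js'x_0=s'f_1^jH$ for some $a\in A$, so $s'^{-1}as\in f_1^jH\subset F$. By (F2), $as=s'$. Then $s'x_0=\tau^js'x_0$, so $j=0$ and the two edges are equal.

Every edge is uniquely $\tau^ie_j$; call $i$ its *index*. Let $\rho\ge0$ be such that the closed walk of Lemma 6.4 chosen for each $e_j$ uses only edges of index in $[-\rho,\rho]$. For $\epsilon=\tau^ie_j$ we always use the $\tau^i$-translate of the walk for $e_j$; its edges have index in $[i-\rho,i+\rho]$.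

## 7. Finite $G$-sets of prescribed size and sign with $A$-regular points

The sets $W_k$ of Section 2 have size $Mk$. To reach all $n$, and to obtain a prescribed sign character, we need small finite $G$-sets to attach. They can be attached only at $A$-regular points.

**Lemma 7.1.** For every prime $p$ there is a finite transitive $G$-set $P_p$ with $p\nmid|P_p|$ that contains an $A$-regular point.

*Proof.* A Sylow $p$-subgroup of a finite quotient gives the size; we move it away from $A$ by conjugation inside a large $r$-group. Choose a prime $r>\max(|A|,2)$, $r\ne p$. Let $N_r=F^r[F,F]\trianglelefteq G$, $U=F/N_r\cong(\mathbb Z/r)^d$ and $\tilde Q=G/N_r$. As $N_r\le F$, $A$ embeds in $\tilde Q$. A nontrivial $a\in A$ acts on $F^{ab}\cong\mathbb Z^d$ by a matrix of finite order that is nontrivial by Lemma 5.1. By Minkowski's lemma $a$ acts nontrivially on $U$, so $|C_U(a)|\le|U|/r$.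

Let $D$ be a Sylow $p$-subgroup of $\tilde Q$; then $D\cap U=1$ since $r\ne p$. For $1\ne a\in A$ let $U_a=\{u\in U:a\in uDu^{-1}\}$. If $u,u'\in U_a$, then $u^{-1}au$ and $u'^{-1}au'$ lie in $D$ and have the same image in $\tilde Q/U$. As $D\cap U=1$, they are equal, so $u'u^{-1}\in C_U(a)$. Thus $|U_a|\le|C_U(a)|\le|U|/r$, and
$$\Bigl|\bigcup_{a\ne1}U_a\Bigr|\le(|A|-1)\frac{|U|}r<|U| .$$
Choose $u\in U$ outside this union. Then $A\cap uDu^{-1}=1$. Let $P_p=\tilde Q/uDu^{-1}$. Its size $|\tilde Q:D|$ is prime to $p$, and its base point is $A$-regular. $\square$

**Lemma 7.2.** For every $j\in\mathbb Z/2M$ and every $\varepsilon:G\to\{\pm1\}$ there is a finite nonempty $G$-set $B$ with $|B|\equiv j\pmod{2M}$, with sign character $\varepsilon$, each of whose $G$-orbits contains an $A$-regular point.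

*Proof.* Put $C_p=P_p\sqcup P_p$ for odd primes $p\mid2M$, and $C_2=P_2\times P_2$ with the diagonal action. Each $|C_p|$ is prime to $p$.

All elements of $G$ act evenly on these sets. For odd $p$ the sign is a square. On $P_2\times P_2$ the element $g$ acts as $(g,1)(1,g)$, and each factor has sign $\mathrm{sgn}(g|_{P_2})^{|P_2|}$, so the product has sign $1$.

Each orbit in $C_p$ contains an $A$-regular point: for odd $p$ the orbits are copies of $P_p$, and each orbit in $P_2\times P_2$ projects equivariantly onto the transitive set $P_2$; a point lying above an $A$-regular point is $A$-regular.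

The numbers $|C_p|$, $p\mid2M$, together with $2M$ have greatest common divisor 1, because a prime $q\mid2M$ does not divide $|C_q|$. So disjoint unions of copies of the $C_p$ realize all residues modulo $2M$.

For the sign let $C_\varepsilon=\{\pm1\}\times P_2$ with $g(\eta,x)=(\varepsilon(g)\eta,gx)$. The sign of $g$ is $\varepsilon(g)^{|P_2|}\,\mathrm{sgn}(g|_{P_2})^2=\varepsilon(g)$, since $|P_2|$ is odd. The orbits of $C_\varepsilon$ map onto $P_2$, so they contain $A$-regular points. Take for $B$ the union of $C_\varepsilon$ with a suitable union of $C_p$'s. $\square$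

## 8. The twisted set $\Omega$

Fix $B$ as in Lemma 7.2, with $G$-orbits $B_1,\dots,B_m$ and $A$-regular points $p_i\in B_i$. Let $X=W\sqcup B$.

**Choice of $c$.** We want $c$ to attach each $B_i$ to $W$ and, for each $s\in S$, to tie the column of $x_0$ to the column of $sx_0$ in a way that will force any invariant finite labeling to be fixed by $s$.

For $s\in S$ we have $s\notin F$. Since $F$ is normal, $sF\ne F$, so $x_0$ and $sx_0$ lie in different columns. By Lemma 6.2 the image of $(\lambda_{x_0},\lambda_{sx_0}):F\to\mathbb Z^2$ has finite index. Hence there is $L\ge1$ such that all these images, $s\in S$, contain $(L\mathbb Z)^2$. Choose pairwise distinct integers $k_s,k_s'$ $(s\in S)$ and $k_i$ $(1\le i\le m)$, all multiples of $L(\rho+1)$. Choose $g_s\in F$ with $\lambda_{x_0}(g_s)=k_s$ and $\lambda_{sx_0}(g_s)=k_s'$. By (6.1),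
$$y_s:=g_s\cdot x_0=\tau^{k_s}x_0,\qquad y_s':=g_ss\cdot x_0=\tau^{k_s'}sx_0;\qquad\text{put }z_i:=\tau^{k_i}x_0.\tag{8.1}$$

Let $\mathcal R$ be the set of edges $Ay_s,Ay_s',Az_i$ of $\Gamma(W)$. Since the edges $Ax_0$, $Asx_0$ have index 0, the edges in $\mathcal R$ have indices $k_s,k_s',k_i$. These are pairwise distinct, so the edges are distinct, and indices of distinct edges of $\mathcal R$ differ by more than $\rho$. Let $c$ be the product of the disjoint swaps
$$ay_s\leftrightarrow ay_s'\ (a\in A,\ s\in S),\qquad ap_i\leftrightarrow az_i\ (a\in A,\ 1\le i\le m).$$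
They are well defined because all points involved are $A$-regular. Then $c^2=1$, $c$ commutes with $A$, and $c$ has finite support. **Let $\Omega$ be $X$ with the twisted action $*$.**

**Lemma 8.2.** For each $g\in G$, $g*x=g\cdot x$ for all but finitely many $x\in X$.

*Proof.* For $g\in V$ this is trivial. For $e\in E$, $e*x\ne e\cdot x$ forces $x\in\mathrm{supp}\,c$ or $e\cdot x\in\mathrm{supp}\,c$. If $g=g'u$ with $u\in V\cup E$, and the claim holds for $g'$ and $u$, then for all but finitely many $x$ we have $u*x=u\cdot x$ and $g'*(u\cdot x)=g'\cdot(u\cdot x)$. Use induction on word length. $\square$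

**Lemma 8.3.** The graph $\Gamma(W)\setminus\mathcal R$, with the edges of $\mathcal R$ deleted, is connected.

*Proof.* $\Gamma(W)$ is connected. The closed walk chosen for $\epsilon\in\mathcal R$ passes $\epsilon$ exactly once, and its edges have index within $\rho$ of the index of $\epsilon$. So it avoids $\mathcal R\setminus\{\epsilon\}$. The rest of it is a detour for $\epsilon$ in $\Gamma(W)\setminus\mathcal R$. $\square$

**Lemma 8.4.** $\Omega$ is transitive.

*Proof.* We show that $\Gamma'$ of Lemma 4.2 is connected. Edges on which $c$ is the identity stay in place. So $\Gamma'$ contains $\Gamma(W)\setminus\mathcal R$, which connects all vertices coming from $W$. It also contains $\Gamma(B_i)$ minus the edge $Ap_i$, in which every vertex is connected to $Vp_i$ or to $Ep_i$. Finally, in $\Gamma'$ the edge $Ap_i$ joins $Vp_i$ to $Ez_i$, and $Az_i$ joins $Vz_i$ to $Ep_i$. $\square$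

## 9. $\Omega$ is primitive

A transitive action is *primitive* if its only invariant equivalence relations are equality and the relation with one class.

**Theorem 9.1.** The action $*$ of $G$ on $\Omega$ is primitive.

Let $\sim$ be a $G$-invariant equivalence relation on $\Omega$, not equality. By transitivity all classes $[x]$ have the same cardinality $b>1$. We show in three steps that $b$ is infinite, that the number of classes is finite, and that it is one.

We use repeatedly: if $x\in W$, $f\in F$ and $\lambda_x(f)=1$, then by (6.1) and Lemma 8.2 there is $k(x)$ such that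
$$f*\tau^kx=\tau^{k+1}x\quad\text{for all }k\ge k(x).\tag{9.2}$$

**Step 1: $b$ is not finite.** The purpose is to exclude finite blocks: independence of columns puts a block inside one column, and translation symmetry excludes that. Suppose $b<\infty$. For $q\in G/F$ write $\lambda_q=\lambda_x$ for any $x$ in the column $q$. For any ordered pair of distinct $q,q'\in G/F$ choose, by Lemma 6.2, $u\in F$ with $\lambda_q(u)=0\ne\lambda_{q'}(u)$. For each $q$ choose $f_q\in F$ with $\lambda_q(f_q)=1$. Let $\Phi$ be the finite set of all these $f_q$ and all powers $u,u^2,\dots,u^b$ of all these $u$. Let $\mathrm{Near}$ consist of $B$ and all $x\in W$ with $g*x\ne g\cdot x$ for some $g\in\Phi$. It is finite by Lemma 8.2. Only finitely many classes meet $\mathrm{Near}$, and all classes are finite, so $[x]\cap\mathrm{Near}=\emptyset$ for all but finitely many $x\in W$.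

For such $x$ let $y\in[x]$; then $y\in W$. Suppose $y\notin\langle\tau\rangle x$. Take the chosen $u$ with $\lambda_x(u)=0\ne\lambda_y(u)$. For $0\le i\le b$ we have $u^i*x=u^i\cdot x=x$, so $u^i*y=u^i\cdot y=\tau^{i\lambda_y(u)}y$ lies in $[x]$. These are $b+1$ distinct elements of $[x]$, a contradiction. So $[x]=\{\tau^jx:j\in J_x\}$ with $0\in J_x$ and $|J_x|=b$.

Let $k_1$ be such that all $x=\tau^kx_0$ with $k\ge k_1$ are of this kind. Let $f=f_q$ for the column $q$ of $x_0$. For such $x$ all $y\in[x]$ lie in this column and outside $\mathrm{Near}$, so $f*y=\tau y$. Hence $\tau[x]=f*[x]=[f*x]=[\tau x]$, that is, $J_{\tau x}=J_x$. So $J_x=J$ is the same for all $x=\tau^kx_0$, $k\ge k_1$. As $b>1$ there is $0\ne j\in J$. Take $k\ge k_1$ with $k+j\ge k_1$. Then $\tau^{k+j}x_0\in[\tau^kx_0]$, so $[\tau^{k+j}x_0]=[\tau^kx_0]$, which says $J+j=J$. This is impossible for a finite nonempty set $J$ of integers.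

**Step 2: there are only finitely many classes.** The purpose is to reduce to a finite quotient of $\Omega$. By Step 1 all classes are infinite. Let $x^{(1)},\dots,x^{(M)}$ represent the columns of $W$, and $W^\pm=\{\tau^{\pm k}x^{(i)}:k\ge0,\ 1\le i\le M\}$. As $\Omega=W^+\cup W^-\cup B$ with $B$ finite, each class has infinitely many points in $W^+$ or in $W^-$. We claim:

(+) *if some class has infinitely many points in $W^+$, then $W^+$ meets only finitely many classes.*

Such a class has infinitely many points in $\{\tau^kx:k\ge0\}$ for some $x=x^{(i)}$. Take $f\in F$ with $\lambda_x(f)=1$ and $k(x)$ as in (9.2). There are $k(x)\le i_1<i_2$ with $\tau^{i_1}x\sim\tau^{i_2}x$. Applying $f$ repeatedly, with $h=i_2-i_1$, we get $\tau^kx\sim\tau^{k+h}x$ for all $k\ge i_1$. Any $x'\in W$ is $g\cdot x$ for some $g\in G$, and by Lemma 8.2 $\tau^kx'=g\cdot\tau^kx=g*\tau^kx$ for all large $k$. So $\tau^kx'\sim\tau^{k+h}x'$ for all large $k$, and $\{\tau^kx':k\ge0\}$ meets only finitely many classes. Apply this to $x'=x^{(1)},\dots,x^{(M)}$. This proves (+).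

The corresponding statement (−) for $W^-$ is proved in the same way with $\lambda_x(f)=-1$ and $\tau^{-1}$ in place of $\tau$. The set of all classes is the union of the set of classes having infinitely many points in $W^+$ and the set of those having infinitely many points in $W^-$. By (+) and (−) each of these two sets is empty or finite.

**Step 3: there is only one class.** The purpose is to compare the labeling of points by classes with its "limit at infinity", which is equivariant for the original action. Let $Y=\Omega/{\sim}$, a finite transitive $G$-set, $\ell:\Omega\to Y$ the projection, so that $\ell(g*x)=g\,\ell(x)$, and $h=|Y|!$. For $x\in W$ and $f$ as in (9.2), $\ell(\tau^{k+1}x)=f\,\ell(\tau^kx)$ for $k\ge k(x)$. Since $f^h$ acts trivially on $Y$, $\ell(\tau^{k+h}x)=\ell(\tau^kx)$ for $k\ge k(x)$. So we may define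
$$\ell^+(x)=\ell(\tau^{hk}x)\quad\text{for }k\text{ large}.$$
For $g\in G$ and $k$ large, Lemma 8.2 gives
$$\ell^+(g\cdot x)=\ell(g\cdot\tau^{hk}x)=\ell(g*\tau^{hk}x)=g\,\ell^+(x).$$
So $\ell^+:W\to Y$ is equivariant for the *original* action. Moreover, for $j\ge k(x)$ and all $k\ge0$ we have $\ell(\tau^jx)=\ell(\tau^{j+hk}x)$, so
$$\ell(\tau^jx)=\ell^+(\tau^jx)\quad\text{for }j\ge k(x).\tag{9.3}$$

With respect to the original action, $\ell$ is $V$-equivariant, because $v*x=v\cdot x$. And $\ell c:=\ell\circ c$ is $E$-equivariant: $e*(cz)=c(e\cdot z)$, so $\ell(c(e\cdot z))=\ell(e*(cz))=e\,\ell(cz)$. Call a $V$-orbit in $W$ *good* if $\ell=\ell^+$ on it, and an $E$-orbit in $W$ good if $\ell c=\ell^+$ on it. By equivariance, agreement at one point of the orbit suffices. On an $A$-orbit of $W$ not in $\mathcal R$ we have $c=\mathrm{id}$, so $\ell=\ell c$ there. Hence of two vertices of $\Gamma(W)$ joined by an edge outside $\mathcal R$, both or none are good. The $V$-orbit of $\tau^jx_0$ is good for large $j$ by (9.3). By Lemma 8.3 all vertices of $\Gamma(W)$ are good, so $\ell=\ell^+=\ell c$ on $W$.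

Now use the swaps. Since $c\,y_s=y_s'$,
$$\ell^+(y_s)=\ell(c\,y_s)=\ell(y_s')=\ell^+(y_s').$$
By (8.1) and equivariance this reads $g_s\,\ell^+(x_0)=g_ss\,\ell^+(x_0)$. So $s\,\ell^+(x_0)=\ell^+(x_0)$ for all $s\in S$. Thus $G$ fixes the point $\ell^+(x_0)$ of the transitive $G$-set $Y$, and $|Y|=1$. $\square$

## 10. Three-cycles on $\Omega$

Let $P\le\mathrm{Sym}(\Omega)$ be the image of $G$. It is a primitive group on an infinite set. A nontrivial normal subgroup of $P$ is transitive, since its orbits form an invariant partition that is not equality. A permutation is *finitary* if its support is finite.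

**Lemma 10.1.** $P$ contains a nontrivial finitary permutation.

*Proof.* Let $F_1\trianglelefteq G$ be the kernel of the action of $F$ on $B$; it has finite index in $G$. Let $N=[F_1,F_1]$. In the original action $N$ acts trivially on $W$, because $[F,F]$ does, and on $B$. By Lemma 8.2 it acts on $\Omega$ by finitary permutations. Suppose it acts trivially on $\Omega$. Then the image $\hat F_1$ of $F_1$ in $P$ is a finitely generated abelian normal subgroup of finite index, and it is infinite because $P$ is. The subgroups $\hat F_1$ and $\hat F_1^2=\{x^2:x\in\hat F_1\}$ are nontrivial normal subgroups of $P$, hence transitive. A transitive abelian permutation group is regular, so both are regular and $\hat F_1^2=\hat F_1$. This is impossible for an infinite finitely generated abelian group, which maps onto $\mathbb Z$. $\square$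

Let $D\ne1$ be the group of all finitary elements of $P$. It is normal in $P$, hence transitive.

**Lemma 10.2.** For $\alpha\in\Omega$, all $P_\alpha$-orbits on $\Omega\setminus\{\alpha\}$ are infinite.

*Proof.* This prepares for moving the support of one finitary element off another. Suppose $\beta\ne\alpha$ has a $P_\alpha$-orbit of finite size $b$. Let $\Delta=P(\alpha,\beta)\subset\Omega^2$, regarded as a directed graph. Every vertex has out-degree $b$, and the in-degrees are all equal by transitivity.

The in-degrees are finite. Otherwise take distinct $\beta_0,\dots,\beta_b$ and $d_i\in D$ with $d_i\beta_0=\beta_i$. Some in-neighbor $\omega$ of $\beta_0$ lies outside the finite set $\bigcup\mathrm{supp}\,d_i$. Applying $d_i$ to $(\omega,\beta_0)\in\Delta$ gives $(\omega,\beta_i)\in\Delta$ for all $i$, so $\omega$ has out-degree at least $b+1$, a contradiction.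

So the underlying undirected graph is locally finite. Its components form an invariant partition with non-singleton parts, so by primitivity it is connected. Being infinite, it has a geodesic ray $\gamma_0,\gamma_1,\dots$ by König's lemma. Let $d\in D$ with $d\gamma_0=\gamma_1$. For $k\ge1$ with $\gamma_k\notin\mathrm{supp}\,d$ we get
$$k=\mathrm{dist}(\gamma_0,\gamma_k)=\mathrm{dist}(d\gamma_0,d\gamma_k)=\mathrm{dist}(\gamma_1,\gamma_k)=k-1,$$
a contradiction. $\square$

**Lemma 10.3.** $P$ contains a 3-cycle.

*Proof.* Let $1\ne x\in D$, $\Sigma=\mathrm{supp}\,x$, $\alpha\in\Sigma$. We claim that some $g\in P_\alpha$ satisfies $g(\Sigma\setminus\{\alpha\})\cap(\Sigma\setminus\{\alpha\})=\emptyset$. Otherwise $P_\alpha$ is the union of the finitely many sets $\{g\in P_\alpha:g\sigma=\sigma'\}$ with $\sigma,\sigma'\in\Sigma\setminus\{\alpha\}$. Each is empty or a coset of $P_\alpha\cap P_\sigma$, which has infinite index in $P_\alpha$ by Lemma 10.2. This contradicts Neumann's lemma.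

Put $y=gxg^{-1}$ and $\Sigma'=\mathrm{supp}\,y=g\Sigma$; then $\Sigma\cap\Sigma'=\{\alpha\}$. Let $\beta=x\alpha\in\Sigma\setminus\{\alpha\}$ and $\gamma=y\alpha\in\Sigma'\setminus\{\alpha\}$. We compute $z=xyx^{-1}y^{-1}$, applying $y^{-1}$, $x^{-1}$, $y$, $x$ in this order. Recall that $x$ fixes $\Sigma'\setminus\{\alpha\}$ pointwise and $y$ fixes $\Sigma\setminus\{\alpha\}$ pointwise.

- $\alpha\mapsto y^{-1}\alpha\mapsto y^{-1}\alpha\mapsto\alpha\mapsto\beta$.
- $\beta\mapsto\beta\mapsto\alpha\mapsto\gamma\mapsto\gamma$.
- $\gamma\mapsto\alpha\mapsto x^{-1}\alpha\mapsto x^{-1}\alpha\mapsto\alpha$.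
- If $\omega\in\Sigma\setminus\{\alpha,\beta\}$, then $x^{-1}\omega\in\Sigma\setminus\{\alpha\}$ and $\omega\mapsto\omega\mapsto x^{-1}\omega\mapsto x^{-1}\omega\mapsto\omega$.
- If $\omega\in\Sigma'\setminus\{\alpha,\gamma\}$, then $y^{-1}\omega\in\Sigma'\setminus\{\alpha\}$ and $\omega\mapsto y^{-1}\omega\mapsto y^{-1}\omega\mapsto\omega\mapsto\omega$.
- All other points are fixed.

So $z$ is the 3-cycle $(\alpha\,\beta\,\gamma)$. $\square$

**Corollary 10.4.** For each $s\in S$ with $s*x_0\ne x_0$ there is $w_s\in G$ acting on $\Omega$ as a 3-cycle with $x_0$ and $s*x_0$ in its support.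

*Proof.* By Lemma 1.3 the relation $\approx$ for $R=P$ is an invariant equivalence relation. By Lemma 10.3 it is not equality, so by primitivity it relates all pairs. $\square$

## 11. Folding $\Omega$ to finite degree

For $k\ge1$ let $W_k=W/\langle\tau^k\rangle=G/\lambda^{-1}(k\mathbb Z)$, a transitive $G$-set of size $Mk$. As $\lambda^{-1}(k\mathbb Z)\le F$, the groups $V$ and $E$ act freely on $W_k$. Let $X_k=W_k\sqcup B$, and let $\pi:X\to X_k$ be the equivariant projection, the identity on $B$. Any finite subset of $X$ is mapped injectively by $\pi$ once $k$ is large. For large $k$ let $c_k$ be the product of the swaps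
$$a\pi(y_s)\leftrightarrow a\pi(y_s'),\qquad ap_i\leftrightarrow a\pi(z_i).$$
They are disjoint, since $\pi$ is injective on $\mathrm{supp}\,c$. So $c_k^2=1$ and $c_k$ commutes with $A$. Let $\Omega_k$ be $X_k$ with the twisted action $*_k$ defined by $c_k$, and $R_k$ the image of $G$ in $\mathrm{Sym}(X_k)$.

**Lemma 11.1.** $R_k$ is transitive for large $k$.

*Proof.* Let all edges of $\mathcal R$ and of their chosen closed walks have index in $[-K_0,K_0]$. Since $\tau^k$ raises indices by $k$, for $k>2K_0$ the set of edges with index in this range embeds in $\Gamma(W)/\langle\tau^k\rangle=\Gamma(W_k)$. So the detours of Lemma 8.3 map to detours avoiding the image of $\mathcal R$, and $\Gamma(W_k)$ minus the image of $\mathcal R$ is connected. Now argue as in Lemma 8.4. In the graph of Lemma 4.2 for $(X_k,c_k)$, the edges outside the image of $\mathcal R$ and different from the $Ap_i$ stay in place. The first of these connect all vertices from $W_k$. In $\Gamma(B_i)$ minus $Ap_i$ every vertex is connected to $Vp_i$ or $Ep_i$. And $Ap_i$ joins $Vp_i$ to $E\pi(z_i)$, while $A\pi(z_i)$ joins $V\pi(z_i)$ to $Ep_i$. $\square$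

**Lemma 11.2.** For large $k$, each $w_s$ acts on $\Omega_k$ as a 3-cycle with $\pi(x_0)$ and $s*_k\pi(x_0)=\pi(s*x_0)$ in its support. Moreover $s*_k\pi(x_0)=\pi(s*x_0)$ for all $s\in S$.

*Proof.* We show that near the change $\pi$ carries $*$ to $*_k$, and that away from it $w_s$ does nothing in either action. Write the $w_s$ as words in $V\cup E$ of length at most $l$, $l\ge1$. Let
$$Z_0=\mathrm{supp}\,c\cup B\cup\{x_0\},\qquad Z_{i+1}=(V\cup E)\cdot Z_i\supseteq Z_i.$$
These sets are finite, and $c$-invariant because they contain $\mathrm{supp}\,c$. Let $k$ be so large that $\pi$ is injective on $Z_{2l+1}$. Then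
$$\pi(cx)=c_k\pi(x)\qquad(x\in Z_{2l+1}).\tag{11.3}$$
This is clear for $x\in\mathrm{supp}\,c$. Otherwise $\pi(x)\notin\pi(\mathrm{supp}\,c)=\mathrm{supp}\,c_k$, and both sides are $\pi(x)$.

*Inside.* Let $g\in V\cup E$ and $x\in Z_j$ with $j\le2l$. Then $g*x\in Z_{j+1}$ and $\pi(g*x)=g*_k\pi(x)$. For $g\in V$ this is clear. For $g\in E$ we have $cx\in Z_j$ and $g\cdot cx\in Z_{j+1}$, so $g*x=c(g\cdot cx)\in Z_{j+1}$, and (11.3), used twice, gives $\pi(c(g\cdot cx))=c_k(g\cdot c_k\pi(x))=g*_k\pi(x)$. Applying this letter by letter, for $w=w_s$ and $x\in Z_l$ we get $\pi(w*x)=w*_k\pi(x)$. For $x=x_0\in Z_0$ and a single letter we get $s*_k\pi(x_0)=\pi(s*x_0)$.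

*Outside.* Let $\bar y\notin\pi(Z_j)$, $j\ge1$, and $g\in V\cup E$. Then $g\cdot\bar y\notin\pi(Z_{j-1})$: otherwise $\bar y\in g^{-1}\cdot\pi(Z_{j-1})\subseteq\pi(Z_j)$. As $\pi(Z_{j-1})\supseteq\mathrm{supp}\,c_k$, neither $\bar y$ nor $g\cdot\bar y$ is moved by $c_k$, so $g*_k\bar y=g\cdot\bar y\notin\pi(Z_{j-1})$. Inductively, $w*_k\bar x=w\cdot\bar x$ for $\bar x\notin\pi(Z_l)$. In the same way, with $c$ and $Z_j$ in place of $c_k$ and $\pi(Z_j)$, $w*x=w\cdot x$ for $x\in X\setminus Z_l$.

*The original action of $w$.* Since $w$ acts on $\Omega$ as a 3-cycle, Lemma 8.2 gives $w\cdot x=x$ for all but finitely many $x\in W$. All columns are infinite, so each contains such a point. As $\tau$ commutes with the original action, $w$ acts trivially on $W$ in the original action, hence also on $W_k$.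

*Conclusion.* Since $B\subseteq Z_l$, points of $X$ outside $Z_l$ lie in $W$, and points of $X_k$ outside $\pi(Z_l)$ lie in $W_k$. So in the action $*$, $w$ is trivial off $Z_l$ and acts on $Z_l$ as a 3-cycle. In the action $*_k$, $w$ is trivial off $\pi(Z_l)$, and on $\pi(Z_l)$ it is the transport by the injective map $\pi|_{Z_l}$ of its action on $Z_l$. So it is a 3-cycle. Both $x_0$ and $s*x_0$ are in the support of $w_s$ on $\Omega$, hence in $Z_l$, and their images are in the support of $w_s$ on $\Omega_k$. $\square$

**Proposition 11.4.** $R_k\ge\mathrm{Alt}(X_k)$ for large $k$.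

*Proof.* Consider $\approx$ for $R_k$ and put $z=\pi(x_0)$. By Lemma 11.2, $z\approx s*_kz$ for all $s\in S$: if $s*x_0\ne x_0$, use $w_s$; if $s*x_0=x_0$, then $s*_kz=z$. The image of $S$ generates $R_k$, and $R_k$ is transitive by Lemma 11.1. Apply Lemma 1.4, part 2 and then part 1. $\square$

## 12. Signs, and the end of the proof of Theorem 1′

**Lemma 12.1.** If $k$ is even (and large), the sign character of $G$ on $\Omega_k$ is the sign character $\varepsilon$ of $B$.

*Proof.* An element of $V\cup E$ of order $r$ generates a group acting freely on $W_k$, so it acts with $(M/r)k$ cycles, all of length $r$. Here $r\mid M$ because $V$ and $E$ embed in $Q$. The number of cycles is even, so the element acts evenly. Hence $G$ acts evenly on $W_k$ and has sign character $\varepsilon$ on $X_k=W_k\sqcup B$ for the original action. Passing to $*_k$ replaces the permutations given by elements of $E$ by their conjugates under $c_k$ and does not change those given by $V$. So the signs on $V\cup E$, hence on $G$, are unchanged. $\square$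

**Proof of Theorem 1′.** Let $\varepsilon$ be given; recall that $K=1$ by Section 3. For each $j\in\mathbb Z/2M$ choose by Lemma 7.2 a set $B=B^{(j)}$ with $|B^{(j)}|\equiv j\pmod{2M}$ and sign character $\varepsilon$, and carry out Sections 8–11 for it. For $n\equiv j\pmod{2M}$ put
$$k=\frac{n-|B^{(j)}|}M,$$
an even integer. If $n$ is large, $k$ exceeds all thresholds above for all of the $2M$ sets $B^{(j)}$. Then $|X_k|=Mk+|B^{(j)}|=n$, $R_k\ge\mathrm{Alt}(X_k)$ by Proposition 11.4, and the sign character is $\varepsilon$ by Lemma 12.1. This proves Theorem 1′. With $\varepsilon=1$ the image is exactly $A_n$, so Theorem 1 holds, and the conjecture is true. $\blacksquare$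

## 13. Sharpness of the index conditions, symmetric quotients, infinite factors

From here on $K$ is again arbitrary.

**Corollary 2 (sharpness).** Let $V,E$ be finite with common subgroup $A$, $G=V*_AE$. The following are equivalent: (a) infinitely many $A_n$ are quotients of $G$; (b) all but finitely many are; (c) $|V:A|,|E:A|\ge2$ and not both equal $2$.

*Proof.* (c)⇒(b) is Theorem 1, after exchanging $V$ and $E$ if necessary. (b)⇒(a) is clear. Suppose (c) fails. If one index is $1$, then $G$ is $V$ or $E$, a finite group, so (a) fails. Otherwise both indices are $2$. Then $A$ is normal in $V$ and in $E$, so $A\trianglelefteq G$ and $G/A\cong C_2*C_2=D_\infty$. Let $n\ge5$ with $n!/2>|A|$. An epimorphism $G\to A_n$ maps $A$ to a proper normal subgroup of the simple group $A_n$, so it kills $A$, and $A_n$ is a quotient of the soluble group $D_\infty$. This is a contradiction, so (a) fails. $\square$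

**Corollary 3 (symmetric quotients).** Under the hypotheses of Theorem 1, the following are equivalent: $S_n$ is a quotient of $G$ for infinitely many $n$; $S_n$ is a quotient of $G$ for all but finitely many $n$; $G/K$ has a subgroup of index $2$.

*Proof.* If $G/K$ has a subgroup of index $2$, apply Theorem 1′ with $\varepsilon\ne1$. For all large $n$ the image contains $A_n$ and an odd permutation, so it is $S_n$. The second condition clearly implies the first. Finally, suppose the first holds, and choose $n\ge5$ with $n!/2>|K|$ and an epimorphism $G\to S_n$. The image of $K$ is a normal subgroup of $S_n$ of order less than $n!/2$, hence trivial. So $S_n$, which has a subgroup of index $2$, is a quotient of $G/K$, and $G/K$ has a subgroup of index $2$. $\square$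

**Corollary 4 (infinite factors).** Let $V,E$ be arbitrary groups with a *finite* common subgroup $A$, $|V:A|\ge3$, $|E:A|\ge2$ (possibly infinite), and suppose $G=V*_AE$ is residually finite. Then $A_n$ is a quotient of $G$ for all but finitely many $n$.

*Proof.* Let $v_1,v_2,v_3\in V$ lie in distinct cosets $v_iA$ and let $e\in E\setminus A$. The elements $a\in A\setminus\{1\}$, $v_i^{-1}v_ja$ $(i\ne j,\ a\in A)$ and $ea$ $(a\in A)$ are finitely many and all nontrivial. Choose $N\trianglelefteq G$ of finite index containing none of them. Let $\bar V,\bar E,\bar A$ be the images of $V,E,A$ in $G/N$. Then $A\cong\bar A$. The cosets $\bar v_i\bar A$ are distinct, so $|\bar V:\bar A|\ge3$; and $\bar e\notin\bar A$, so $|\bar E:\bar A|\ge2$. The maps $V\to\bar V$ and $E\to\bar E$ agree on $A$, so by the universal property $G$ maps onto the abstract amalgam $\bar V*_{\bar A}\bar E$ of finite groups. It is formed abstractly, since $\bar V\cap\bar E$ inside $G/N$ may be larger than $\bar A$. Apply Theorem 1 to it. $\square$
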